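
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Isomorphic preduals of $\ell_1$ with property (u)}


\begin{abstract}
We prove that a Banach space $X$ whose dual is isomorphic to $\ell_1$ has
Pe\l czy\'nski's property (u) if and only if $X$ is isomorphic to $c_0$. The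
Banach--Mazur distance from $X$ to $c_0$ is bounded by a function of the distance
from $X^*$ to $\ell_1$ and of the constant of property (u), and neither quantity
can be omitted. The method is to derive from property (u) a lower estimate, with one
constant, along all weak$^*$-null trees in $X^*$, and to turn it into an
equivalent norm by taking an infimum over trees.
\end{abstract}

\section{The question and the answer}

Scalars are real or complex. A sequence $(x_n)$ in a Banach space $X$ is
\emph{weakly Cauchy} if $(x^*(x_n))$ converges for every $x^*\in X^*$. A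
separable space $X$ has Pe\l czy\'nski's \emph{property (u)} if for every weakly
Cauchy sequence $(x_n)$ in $X$ there is a sequence $(u_k)$ in $X$ with
\[
\sum_k|x^*(u_k)|<\infty\quad(x^*\in X^*)\qquad\text{and}\qquad
\Bigl(x_n-\sum_{k=1}^n u_k\Bigr)_n\ \text{weakly null}.
\]
We call a constant $\kappa<\infty$ \emph{admissible} for $X$ if for every
weakly Cauchy sequence $(x_n)$ in $X$ there is $(u_k)$ in $X$ with
$\bigl(x_n-\sum_{k\le n}u_k\bigr)_n$ weakly null and
\begin{equation}\label{eq:kappa}
\Bigl\|\sum_{k=1}^n\varepsilon_ku_k\Bigr\|\le\kappa\,\sup_m\|x_m\|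
\qquad\text{for all } n \text{ and all signs }\varepsilon_k=\pm1.
\end{equation}
Let $\kappa_u(X)$ be the infimum of the admissible constants, and put
$\kappa_u(X)=\infty$ if there are none. We shall not need to know whether the
infimum is attained.

A weakly Cauchy sequence converges weak$^*$ to an element of $X^{**}$. So
property (u) says that such a limit, which may lie outside $X$, is the
weak$^*$ sum of a series of elements $u_k$ of $X$ with
$\sum_k|x^*(u_k)|<\infty$ for all $x^*$, and $\kappa_u$
measures the cost. Two cases are immediate. In a reflexive space a weakly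
Cauchy sequence has a weak limit $x\in X$, and $u_1=x$, $u_k=0$ for $k\ge2$
will do. In $c_0$ the limit is some $h\in\ell_\infty$, and $u_k=h_ke_k$ will
do. In both cases $\kappa=1$ is admissible, and for $X\ne0$ one always has
$\kappa_u(X)\ge1$: if $x_n=x$ for all $n$, then the sums $\sum_{k\le n}u_k$ tend
weakly to $x$, so $\|x\|\le\kappa\|x\|$.

An \emph{isomorphic predual of $\ell_1$} is a Banach space $X$ with $X^*$
isomorphic to $\ell_1$; it is separable because $X^*$ is. There are many: if
$\Omega$ is a countably infinite compact Hausdorff space, then $C(\Omega)^*$ is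
isometric to $\ell_1$. Among the spaces $C(\Omega)$, those with
$\Omega=[0,\omega^n]$, $1\le n<\omega$, are isomorphic to $c_0$, while
$C[0,\omega^\omega]$ is not \cite{BP}. It is known that $c_0$ is the only
isometric predual of $\ell_1$ with $\kappa_u(X)=1$. The following question is
posed in \cite{UI}: \emph{is every isomorphic predual $X$ of $\ell_1$ with
$\kappa_u(X)<\infty$ isomorphic to $c_0$?}

Since $X^{**}\simeq\ell_\infty$ and property (u) expands each element of $X^{**}$
unconditionally, as $h=\sum h_ke_k$ does in $c_0$, one would guess that the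
answer is yes. The difficulty is that the series depends on the element of
$X^{**}$ in an uncontrolled way and is not related to any coordinates. The guess
is nevertheless right. We write $d(X,Y)=\inf\|V\|\|V^{-1}\|$, over isomorphisms
$V:X\to Y$, for the Banach--Mazur distance, with $d(X,Y)=\infty$ if there are none.

\begin{theorem}\label{thm:A}
Let $X^*$ be isomorphic to $\ell_1$. The following are equivalent:
\begin{enumerate}
\item[(i)] $X$ has property (u);
\item[(ii)] $\kappa_u(X)<\infty$;
\item[(iii)] $X$ is isomorphic to $c_0$.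
\end{enumerate}
Moreover, $\max\{\kappa_u(X),\,d(X^*,\ell_1)\}\le d(X,c_0)$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a function $F$ with
$d(X,c_0)\le F\bigl(d(X^*,\ell_1),\kappa_u(X)\bigr)$ for every isomorphic
predual $X$ of $\ell_1$ with $\kappa_u(X)<\infty$. Neither variable can be
dropped: $d(X,c_0)$ is unbounded on the class of isomorphic preduals of $\ell_1$
with $\kappa_u(X)=1$, and also on the class of isometric preduals of $\ell_1$
with $\kappa_u(X)<\infty$.
\end{theorem}

For instance, $C[0,\omega^\omega]$ fails property (u). The assumption on the dual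
is needed, since $\ell_2$ has property (u).

\paragraph{Plan of the proof.}
We look for an equivalent norm $|\cdot|$ on $X$ and a constant $C$ for which
\begin{equation}\label{eq:goal}
\limsup|x+x_n|\le\max\bigl(|x|,\ C\limsup|x_n|\bigr)
\qquad(x\in X,\ x_n\to0\text{ weakly}).
\end{equation}
The point is the constant $1$ in front of $|x|$: one may then add many nearly
disjoint vectors one after another with no accumulation of constants, and this
produces a $c_0$-sum. It is enough to have, for some $\gamma>0$, the dual estimate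
$|x^*|+\gamma\lim\|y_n\|\le\lim|x^*+y_n|$ for weak$^*$-null $(y_n)$ for which
both limits exist. In
Section~\ref{sec:one} we get such an estimate from property (u) in the given norm,
but with a constant in front. In Section~\ref{sec:tree} we get it along trees of
weak$^*$-null sequences with the \emph{same} constant, whatever the height
of the tree. In Section~\ref{sec:norm} an infimum over trees removes the constant,
and Section~\ref{sec:A} passes to $c_0$. Section~\ref{sec:B} proves
Theorem~\ref{thm:B}.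

For Banach spaces $G_n$ we write $(\sum G_n)_1$, $(\sum G_n)_0$,
$(\sum G_n)_\infty$ for the $\ell_1$-, $c_0$- and $\ell_\infty$-sum. Recall
$(\sum G_n)_0^*=(\sum G_n^*)_1$ and $(\sum G_n)_1^*=(\sum G_n^*)_\infty$.

\section{Property (u) in the bidual}\label{sec:bidual}

In the proof we shall choose an element of $X^{**}$ and then expand it. So we
restate property (u) for elements of $X^{**}$. For $K<\infty$ we say that $X$
satisfies $(\mathrm B_K)$ if:
\begin{quote}
for every $x^{**}\in X^{**}$ there is $(u_k)\subset X$ with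
$x^{**}(x^*)=\sum_kx^*(u_k)$ for all $x^*\in X^*$ and
$\bigl\|\sum_{k\le n}\varepsilon_ku_k\bigr\|\le K\|x^{**}\|$ for all $n$ and
all scalars $|\varepsilon_k|\le1$.
\end{quote}
The norm bound implies $\sum_k|x^*(u_k)|\le K\|x^{**}\|\|x^*\|$: choose
$\varepsilon_k$ with $\varepsilon_kx^*(u_k)=|x^*(u_k)|$. If $X\ne0$ satisfies
$(\mathrm B_K)$, then $K\ge1$: for $x^{**}=x\in X\setminus\{0\}$ the partial
sums tend weakly to $x$.

\begin{lemma}\label{lem:bidual}
Let $X^*$ be separable.
\begin{enumerate}
\item[(1)] If $\kappa$ is admissible for $X$, then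
$(\mathrm B_K)$ holds with $K=\kappa$ for real and $K=2\kappa$ for complex
scalars.
\item[(2)] If $(\mathrm B_K)$ holds, then $\kappa_u(X)\le K$.
\item[(3)] If $X$ has property (u), then $(\mathrm B_K)$ holds for some
$K<\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $x^{**}\in X^{**}$. Since $X^*$ is separable, bounded subsets of
$X^{**}$ are weak$^*$-metrizable. So Goldstine's theorem (the unit ball of $X$ is
weak$^*$-dense in that of $X^{**}$) gives a \emph{sequence} $(x_n)\subset X$ with
$\|x_n\|\le\|x^{**}\|$ and $x_n\to x^{**}$ weak$^*$. It is weakly Cauchy. The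
corresponding $(u_k)$ satisfies $\sum_{k\le n}x^*(u_k)\to x^{**}(x^*)$ for
all $x^*$ and $\|\sum_{k\le n}\varepsilon_ku_k\|\le\kappa\|x^{**}\|$ for all
signs. The bound extends to $\varepsilon_k\in[-1,1]$ by convexity, and to
complex $|\varepsilon_k|\le1$ with $2\kappa$, by splitting into real and imaginary
parts.

(2) A weakly Cauchy sequence $(x_n)$ has a weak$^*$ limit $x^{**}$ with
$\|x^{**}\|\le\sup_m\|x_m\|$. For the $(u_k)$ given by $(\mathrm B_K)$ we have
$x^*(x_n)-\sum_{k\le n}x^*(u_k)\to x^{**}(x^*)-x^{**}(x^*)=0$ for all $x^*$. So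
$K$ is admissible.

(3) Sequences $(u_k)$ with $\sum|x^*(u_k)|<\infty$ for all $x^*$ correspond
to operators $V\in L(c_0,X)$ by $Ve_k=u_k$, and
$\|V\|=\sup\{\|\sum_{k\le n}\varepsilon_ku_k\|:n\in\mathbb N,\
|\varepsilon_k|\le1\}$, which is finite by uniform boundedness. Moreover,
$V^{**}(1,1,\dots)$ is the weak$^*$ sum of $\sum u_k$. As in (1), every
$x^{**}\in X^{**}$ is the weak$^*$ limit of a weakly Cauchy sequence, so property
(u) says that the bounded linear map $V\mapsto V^{**}(1,1,\dots)$ from
$L(c_0,X)$ to $X^{**}$ is onto. By the open mapping theorem there is $K$ such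
that every $x^{**}$ is the image of some $V$ with $\|V\|\le K\|x^{**}\|$.
\end{proof}

\section{One weak*-null sequence}\label{sec:one}

\paragraph{Standing assumptions for Sections \ref{sec:one}--\ref{sec:norm}.}
$X\ne0$ satisfies $(\mathrm B_K)$. There are $Z=(\sum G_i)_1$, a sum of countably
many spaces $G_i$ with $\dim G_i<\infty$, and a linear map $S:X^*\to Z$ with
\[
\|x^*\|\le\|Sx^*\|\le D\|x^*\|\qquad(x^*\in X^*).
\]
In particular $X^*$ and $X$ are separable, and $K,D\ge1$. For Theorems
\ref{thm:A} and \ref{thm:B} only $Z=\ell_1$ is needed, and the reader may think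
of this case, in which the functionals $f_i\in G_i^*$ below are scalars. The
general case is used only in Section~\ref{sec:embed}.

Let $R_m$ be the projection of $Z$ onto the first $m$ coordinates. An element
of the unit ball of $Z^*$ is a sequence $f=(f_i)$ with $f_i\in G_i^*$,
$\|f_i\|\le1$, acting by $f(z)=\sum_if_i(z_i)$. We build such $f$ coordinate by
coordinate. If $f_1,\dots,f_m$ have been chosen, a \emph{continuation} is any
choice of $f_i\in G_i^*$, $\|f_i\|\le1$, for $i>m$; the number $f(R_mz)$ is the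
same for all of them.

\subsection{What the coordinates of $Z$ see}

If $(x_n)\subset X^*$ is weak$^*$-null, then $(Sx_n)$ need not tend to zero
coordinatewise, since $S$ need not be weak$^*$-continuous.

\begin{example}\label{ex:c}
Let $X=C[0,\omega]$, the space of convergent sequences. Its dual is $\ell_1$ in
the sense that $a=(a_i)_{i\ge0}$ acts by
$a(x)=a_0\lim_kx_k+\sum_{i\ge1}a_ix_i$, with norm $\sum|a_i|$. Take $S=\mathrm{id}$.
The sequence $y_n=e_n-e_0$ is weak$^*$-null, but it converges coordinatewise to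
$-e_0$. Its norm is $2$, and the norm of the disjoint part $y_n+e_0=e_n$ is only
$1$.
\end{example}

The example is as bad as possible: at least half of the norm is always in the
part that moves to infinity.

\begin{lemma}\label{lem:half}
Let $(x_n)\subset X^*$ be weak$^*$-null. There are an infinite set
$N\subset\mathbb N$, $y\in Z$ and numbers $\lambda,\zeta$ such that, along $N$,
$Sx_n\to y$ coordinatewise, $\|x_n\|\to\lambda$, $\|Sx_n-y\|\to\zeta$; and
$\lambda\le2\zeta$.
\end{lemma}

\begin{proof}
The sequence $(x_n)$ is bounded and the $G_i$ are finite-dimensional, so a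
diagonal argument gives $N$; here $y\in Z$ because
$\|R_my\|\le\sup_n\|Sx_n\|<\infty$ for all $m$. Fix $n\in N$. As $m\to\infty$ in
$N$, $x_n-x_m\to x_n$ weak$^*$, and dual norms are weak$^*$ lower semicontinuous.
Hence
\[
\|x_n\|\le\liminf_{m\in N}\|x_n-x_m\|\le\liminf_{m\in N}\|Sx_n-Sx_m\|
\le\|Sx_n-y\|+\zeta .
\]
Let $n\to\infty$ in $N$.
\end{proof}

We want $f$ to be large on $Sx_n=y+z_n$, where $z_n$ is almost a far block. The
value of $f$ on $y$ is essentially fixed before $f$ is chosen on that block, and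
it could cancel against $f(z_n)$. The remedy is to choose the phase of $f$ on
the block so that the two contributions add in modulus.

\begin{lemma}\label{lem:step}
Let $(x_n)\subset X^*$ be weak$^*$-null, with $N$ as in Lemma~\ref{lem:half}, let
$f_1,\dots,f_m$ of norm at most $1$ be chosen $(m\ge0)$, and let $\delta>0$. For
all but finitely many $n\in N$ there are $m_1>m$ and functionals
$f_{m+1},\dots,f_{m_1}$ of norm at most $1$, which may depend on $n$, such that
\[
|f(Sx_n)|\ge\tfrac12\|x_n\|-7\delta\qquad\text{for every continuation of }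
f_1,\dots,f_{m_1}.
\]
\end{lemma}

\begin{proof}
Let $y,\lambda,\zeta$ be as in Lemma~\ref{lem:half}. Choose $m'\ge m$ with
$\|(I-R_{m'})y\|<\delta$ and put $f_i=0$ for $m<i\le m'$. For all large $n\in N$
the vector $z=Sx_n-y$ satisfies $\|R_{m'}z\|<\delta$, $\|z\|\ge\zeta-\delta$ and
$\|x_n\|\le\lambda+\delta\le2\zeta+\delta$. Then
$\|z\|\ge\frac12\|x_n\|-2\delta$. Fix such an $n$ and choose $m_1>m'$ with
$\|(I-R_{m_1})z\|<\delta$. For $m'<i\le m_1$ put $f_i=\theta g_i$, where
$g_i\in G_i^*$, $\|g_i\|\le1$, $g_i(z_i)=\|z_i\|$, and where the scalar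
$|\theta|=1$ is chosen so that
\[
\Bigl|f(R_{m'}y)+\theta\sum_{m'<i\le m_1}\|z_i\|\Bigr|
=|f(R_{m'}y)|+\sum_{m'<i\le m_1}\|z_i\|\ \ge\ \|z\|-2\delta .
\]
For any continuation, $f(Sx_n)=f(y)+f(z)$ differs from
$f(R_{m'}y)+\theta\sum_{m'<i\le m_1}\|z_i\|$ by the contributions of
$(I-R_{m'})y$, of $R_{m'}z$ and of $(I-R_{m_1})z$, hence by at most $3\delta$. So
$|f(Sx_n)|\ge\|z\|-5\delta\ge\frac12\|x_n\|-7\delta$.
\end{proof}

\subsection{The main idea, for one sequence}

\begin{proposition}\label{prop:one}
Let $x^*\in X^*$, let $(y_n)\subset X^*$ be weak$^*$-null, and let $\eta>0$. For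
infinitely many $n$,
\[
KD\,\|x^*+y_n\|\ \ge\ \|x^*\|+\tfrac12\|y_n\|-\eta .
\]
\end{proposition}

\begin{proof}
Let $\eta'=\eta/8$.

\emph{Choice of $f$.} Choose $m_0$ with $\|(I-R_{m_0})Sx^*\|<\eta'$, and for
$i\le m_0$ choose $f_i\in G_i^*$ with $\|f_i\|\le1$ and
$f_i((Sx^*)_i)=\|(Sx^*)_i\|$. For every continuation,
$|f(Sx^*)|\ge\|R_{m_0}Sx^*\|-\eta'\ge\|Sx^*\|-2\eta'\ge\|x^*\|-2\eta'$. Now apply
Lemma~\ref{lem:step} to $(y_n)$ again and again, with $\delta=\eta'/7$. This gives
$n_1<n_2<\cdots$ and $f$ in the unit ball of $Z^*$ with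
$|f(Sy_{n_j})|\ge\frac12\|y_{n_j}\|-\eta'$ for all $j$.

\emph{Use of property (u).} Let $x^{**}=S^*f$. Then $\|x^{**}\|\le D$; take
$(u_k)$ from $(\mathrm B_K)$. Choose $k_0$ with $\sum_{k>k_0}|x^*(u_k)|<\eta'$.
Since $(y_n)$ is weak$^*$-null, every $n=n_j$ with $j$ large satisfies
$\sum_{k\le k_0}|y_n(u_k)|<\eta'$. For such an $n$ choose $k_1>k_0$ with
$\sum_{k>k_1}|y_n(u_k)|<\eta'$. So, up to small errors, $x^*$ lives on the first
block of the series and $y_n$ on the second: the numbers
\[
p=\sum_{k\le k_0}x^*(u_k),\qquad q=\sum_{k_0<k\le k_1}y_n(u_k)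
\]
satisfy $|p|\ge|x^{**}(x^*)|-\eta'$ and $|q|\ge|x^{**}(y_n)|-2\eta'$. By
unconditionality we may rotate the second block. Choose $|\theta|=1$ with
$|p+\theta q|=|p|+|q|$ and let
$v=\sum_{k\le k_0}u_k+\theta\sum_{k_0<k\le k_1}u_k$. Then $\|v\|\le KD$, and
$(x^*+y_n)(v)$ differs from $p+\theta q$ by at most $2\eta'$. Hence
\[
KD\|x^*+y_n\|\ge|p|+|q|-2\eta'\ge|x^{**}(x^*)|+|x^{**}(y_n)|-5\eta'
\ge\|x^*\|+\tfrac12\|y_n\|-8\eta',
\]
because $x^{**}(w)=f(Sw)$ for $w\in X^*$.
\end{proof}

The order of the choices matters. The series $(u_k)$ depends on $f$, and $n$ is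
chosen after $(u_k)$. So $f$ must be prepared for infinitely many $n$ in advance.

\begin{example}\label{ex:c2}
In $C[0,\omega]$ (Example~\ref{ex:c}) take $x^*=e_0$, $y_n=e_n-e_0$. Then
$\|x^*+y_n\|=1$, and Proposition~\ref{prop:one} with $D=1$ and $\eta\to0$ gives
$K\ge1+\frac12\cdot2=2$. So
$C[0,\omega]$ does not satisfy $(\mathrm B_K)$ with $K<2$. Moreover,
$\|x^*+y_n\|=\|x^*\|$ although $\|y_n\|=2$. So for no $\gamma>0$ does
$\|x^*\|+\gamma\lim\|y_n\|\le\lim\|x^*+y_n\|$ hold in the given norm, and a
renorming is unavoidable in our approach.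
\end{example}

\section{The tree estimate}\label{sec:tree}

Proposition~\ref{prop:one} cannot be iterated without loss: each new sequence,
applied to $x^*+y_n$ in place of $x^*$, costs another factor $KD$. But the proof
can be carried out for many sequences \emph{at once}, with a single $f$ and a single
series $(u_k)$: first prepare $f$ for infinitely many candidates at every stage,
then expand $S^*f$, and only then choose the vectors one after another, each on
its own block of the series. The sequence from which the next vector is taken may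
depend on the vectors taken before; this leads to trees.

\begin{definition}
For $t\in\mathbb N^{<\omega}$ let $|t|$ be its length, $t|i$ its initial segment
of length $i$, and $t^\frown s$ the concatenation of $t$ and $s$; for $n\in\mathbb N$
we write $t^\frown n$ for $t^\frown(n)$ and call it a \emph{child} of $t$. A
\emph{tree} is a set
$\mathcal T\subset\mathbb N^{<\omega}$ that contains $\emptyset$, is closed under
initial segments and has no infinite branches, such that each $t\in\mathcal T$ is
either \emph{terminal} (no proper extension in $\mathcal T$) or satisfies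
$t^\frown n\in\mathcal T$ for all $n\in\mathbb N$. A \emph{weak$^*$-null tree} in
$X^*$ is a family $(x_t)_{t\in\mathcal T\setminus\{\emptyset\}}\subset X^*$ such
that $(x_{t^\frown n})_n$ is weak$^*$-null for each nonterminal $t$. Put
\[
\sigma_t=\sum_{i=1}^{|t|}x_{t|i},\qquad L_t=\sum_{i=1}^{|t|}\|x_{t|i}\|,
\qquad \sigma_\emptyset=0,\ L_\emptyset=0 .
\]
\end{definition}

A weak$^*$-null sequence $(y_n)$ is the weak$^*$-null tree on
$\{\emptyset\}\cup\{(n):n\in\mathbb N\}$ with
$x_{(n)}=y_n$. In general the lengths of the branches need not be bounded.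

\begin{proposition}\label{prop:tree}
For every $x^*\in X^*$, every weak$^*$-null tree $(x_t)_{t\in\mathcal T}$ in $X^*$
and every $\eta>0$ there is a terminal $t\in\mathcal T$ with
\begin{equation}\label{eq:tree}
KD\,\|x^*+\sigma_t\|\ \ge\ \|x^*\|+\tfrac12L_t-6\eta .
\end{equation}
\end{proposition}

\begin{proof}
\emph{Step 1: choice of $f$.} We construct $f$ in the unit ball of $Z^*$ and a set
$\mathcal T'\subset\mathcal T$ with $\emptyset\in\mathcal T'$, closed under
initial segments, such that each $t\in\mathcal T'$ that is nonterminal in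
$\mathcal T$ has infinitely many children in $\mathcal T'$, and
\begin{equation}\label{eq:f}
|f(Sx^*)|\ge\|x^*\|-\eta,\qquad
\sum_{t\in\mathcal T'\setminus\{\emptyset\}}
\bigl(\tfrac12\|x_t\|-|f(Sx_t)|\bigr)^+\le\eta .
\end{equation}

As in the proof of Proposition~\ref{prop:one} (with $\eta/2$ for $\eta'$), choose
$m_0$ and $f_i$ for $i\le m_0$ such that the first inequality holds for every
continuation. Put $\mathcal T'_0=\{\emptyset\}$. If $\mathcal T=\{\emptyset\}$,
put $f_i=0$ for $i>m_0$ and $\mathcal T'=\{\emptyset\}$. Otherwise let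
$(t^j)_{j\ge1}$ be a sequence of nonterminal nodes of $\mathcal T$ in which every
nonterminal node occurs infinitely often.

At stage $j\ge1$ we are given a finite set $\mathcal T'_{j-1}$ and $f_i$ for
$i\le m_{j-1}$. If $t^j\notin\mathcal T'_{j-1}$, put
$\mathcal T'_j=\mathcal T'_{j-1}$, $m_j=m_{j-1}$. If
$t:=t^j\in\mathcal T'_{j-1}$, apply Lemma~\ref{lem:step} to $(x_{t^\frown n})_n$
with $m=m_{j-1}$ and $\delta=2^{-j}\eta/7$. Since $\mathcal T'_{j-1}$ is finite, we
obtain $n$ with
$t^\frown n\notin\mathcal T'_{j-1}$, a number $m_j>m_{j-1}$, and $f_i$ for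
$m_{j-1}<i\le m_j$ such that every continuation satisfies
$|f(Sx_{t^\frown n})|\ge\frac12\|x_{t^\frown n}\|-2^{-j}\eta$. Put
$\mathcal T'_j=\mathcal T'_{j-1}\cup\{t^\frown n\}$.

Let $\mathcal T'=\bigcup_j\mathcal T'_j$. The root is treated infinitely often, so
$m_j\to\infty$ and $f$ is defined on all coordinates. Every node of
$\mathcal T'\setminus\{\emptyset\}$ is added at its own
stage, so \eqref{eq:f} follows from $\sum_j2^{-j}\eta=\eta$. A node of
$\mathcal T'$ that is nonterminal in $\mathcal T$ is treated infinitely often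
after it has entered, and gains a new child each time.

\emph{Step 2: choice of the branch.} Let $x^{**}=S^*f$, so $\|x^{**}\|\le D$, and
take $(u_k)$ from $(\mathrm B_K)$. Then
$\|\sum_{k\le n}\varepsilon_ku_k\|\le KD$ whenever $|\varepsilon_k|\le1$. Put
$w_0=x^*$, $t_0=\emptyset$, and choose $k_0\ge1$ with
$\sum_{k>k_0}|w_0(u_k)|<\eta/2$. Suppose that $t_{i-1}\in\mathcal T'$, nonterminal
in $\mathcal T$, and $k_{i-1}$ have been chosen. The children of $t_{i-1}$ in
$\mathcal T'$ index a weak$^*$-null sequence, so there is one, $t_i$, with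
$\sum_{k\le k_{i-1}}|x_{t_i}(u_k)|<\eta2^{-i-1}$. Put $w_i=x_{t_i}$ and choose
$k_i>k_{i-1}$ with $\sum_{k>k_i}|w_i(u_k)|<\eta2^{-i-1}$. Since $\mathcal T$ has no
infinite branch, this stops at some $t=t_p$ that is terminal in $\mathcal T$.

\emph{Step 3: rotation of the blocks.} Let $E_0=[1,k_0]$ and
$E_i=(k_{i-1},k_i]$ for $1\le i\le p$. By the choices,
$\sum_{k\notin E_i}|w_i(u_k)|\le\eta2^{-i}$ for $0\le i\le p$, hence
\[
\Bigl|\sum_{k\in E_i}w_i(u_k)\Bigr|\ge|x^{**}(w_i)|-\eta2^{-i}.
\]
For $k\in E_i$ let $\varepsilon_k=\theta_i$ be a unimodular scalar with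
$\theta_i\sum_{l\in E_i}w_i(u_l)=\bigl|\sum_{l\in E_i}w_i(u_l)\bigr|$, and let
$v=\sum_{k\le k_p}\varepsilon_ku_k$. Then
$w_i(v)$ differs from $\bigl|\sum_{l\in E_i}w_i(u_l)\bigr|$ by at most
$\eta2^{-i}$. Since $\sum_{i=0}^pw_i=x^*+\sigma_t$ and $\|v\|\le KD$,
\[
KD\|x^*+\sigma_t\|\ge\Bigl|\sum_{i=0}^pw_i(v)\Bigr|
\ge\sum_{i=0}^p\bigl(|x^{**}(w_i)|-2\eta2^{-i}\bigr)
\ge\sum_{i=0}^p|x^{**}(w_i)|-4\eta .
\]
Finally $x^{**}(w_i)=f(Sw_i)$, and by \eqref{eq:f} the right side is at least
$\|x^*\|-\eta+\frac12L_t-\eta-4\eta$.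
\end{proof}

\section{Renorming}\label{sec:norm}

Put $a=1/(KD)\in(0,1]$ and $\gamma=a/2$. After multiplication by $a$,
\eqref{eq:tree} reads
$\|x^*+\sigma_t\|-\gamma L_t\ge a\|x^*\|-6a\eta$. In words, if vectors are added to
$x^*$ along a weak$^*$-null tree and we subtract the fraction $\gamma$ of their total
length, the norm still cannot be brought below a level less than $a\|x^*\|$ on
all branches. We take
the lowest level to which it can be brought as the new norm. An estimate
with constant $1$ then holds automatically, because adding one more level at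
the root of a tree gives another tree.

\begin{proposition}\label{prop:norm}
There is an equivalent norm $|\cdot|$ on $X$, whose dual norm is also denoted by
$|\cdot|$, such that $a\|x^*\|\le|x^*|\le\|x^*\|$ on $X^*$ and
\begin{equation}\label{eq:dual}
|x^*|+\gamma\beta\le\alpha\quad\text{whenever $(y_n)$ is weak$^*$-null, }
|x^*+y_n|\to\alpha,\ \|y_n\|\to\beta .
\end{equation}
\end{proposition}

\begin{proof}
For $x^*\in X^*$ put
\[
|x^*|=\inf_{(x_t)_{t\in\mathcal T}}\
\sup_{t\in\mathcal T\text{ terminal}}\bigl(\|x^*+\sigma_t\|-\gamma L_t\bigr),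
\]
the infimum being over all weak$^*$-null trees in $X^*$; we call the supremum,
which may be $+\infty$, the \emph{value} of the tree for $x^*$.

\emph{Equivalence.} The tree $\{\emptyset\}$ gives $|x^*|\le\|x^*\|$. By
\eqref{eq:tree}, the value of every tree is at least $a\|x^*\|-6a\eta$ for every
$\eta>0$, so $|x^*|\ge a\|x^*\|$.

\emph{Norm.} We have $|0|=0$, and $|\mu x^*|=|\mu||x^*|$ for scalars $\mu\ne0$
follows by multiplying trees by $\mu$. For the triangle inequality let
$(x_t)_{t\in\mathcal T}$ and $(x'_s)_{s\in\mathcal T'}$ be trees with values close to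
$|x^*|$ for $x^*$ and to $|y^*|$ for $y^*$. Attach the second tree at each
terminal node of the first: let
$\mathcal T''=\mathcal T\cup\{t^\frown s:t\text{ terminal in }\mathcal T,\
s\in\mathcal T'\}$, with $x_{t^\frown s}=x'_s$ for $s\ne\emptyset$. An infinite
branch of $\mathcal T''$ would be one of $\mathcal T$ or yield one of
$\mathcal T'$, so $\mathcal T''$ is a tree, and the family is weak$^*$-null. Its
terminal nodes are the $t^\frown s$ with $t,s$ terminal in
$\mathcal T,\mathcal T'$. With $\sigma'_s,L'_s$ formed from $(x'_s)$,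
\[
\|x^*+y^*+\sigma_t+\sigma'_s\|-\gamma L_t-\gamma L'_s
\le\bigl(\|x^*+\sigma_t\|-\gamma L_t\bigr)
+\bigl(\|y^*+\sigma'_s\|-\gamma L'_s\bigr),
\]
so $|x^*+y^*|\le|x^*|+|y^*|$.

\emph{Inequality \eqref{eq:dual}.} Let $\eta>0$. Dropping finitely many terms, we
may assume $|x^*+y_n|<\alpha+\eta$ and $\|y_n\|>\beta-\eta$ for all $n$. Choose
trees $(x^n_t)_{t\in\mathcal T_n}$ of value less than $\alpha+\eta$ for
$x^*+y_n$, and glue them at a new root: let
$\mathcal T=\{\emptyset\}\cup\{(n)^\frown t:n\in\mathbb N,\ t\in\mathcal T_n\}$,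
$x_{(n)}=y_n$, $x_{(n)^\frown t}=x^n_t$ for $t\ne\emptyset$. This is a weak$^*$-null
tree; it has no infinite branches, although its height may be infinite even
if all $\mathcal T_n$ have finite height, and this is why trees of arbitrary height
were admitted. At a terminal node $(n)^\frown t$, with $\sigma^n_t,L^n_t$ formed
from $(x^n_t)$, the quantity whose supremum is the value for $x^*$ is
$\bigl(\|x^*+y_n+\sigma^n_t\|-\gamma L^n_t\bigr)-\gamma\|y_n\|
\le\alpha+\eta-\gamma(\beta-\eta)$. So
$|x^*|\le\alpha+\eta-\gamma(\beta-\eta)$; let $\eta\to0$.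

\emph{Dual norm.} Let $C=\{x^*:|x^*|\le1\}$, an absolutely convex set containing
the unit ball of $\|\cdot\|$ and contained in the ball of $\|\cdot\|$-radius $1/a$.
The latter is weak$^*$-compact and, as $X$ is separable, weak$^*$-metrizable. So it
suffices to see that $C$ is weak$^*$-sequentially closed. Let $x_n^*\in C$,
$x_n^*\to x^*$ weak$^*$. Along a subsequence $|x_n^*|$ and $\|x_n^*-x^*\|$ converge,
and \eqref{eq:dual} with $y_n=x_n^*-x^*$ gives $|x^*|\le\lim|x_n^*|\le1$. Thus $C$ is
weak$^*$-closed, and by the bipolar theorem $|\cdot|$ is the dual norm of the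
equivalent norm $|x|=\sup_{x^*\in C}|x^*(x)|$ on $X$.
\end{proof}

\begin{lemma}\label{lem:predual}
With the norm of Proposition~\ref{prop:norm}, if $x\in X$ and $(x_n)\subset X$ is
weakly null, then
\[
\limsup|x+x_n|\le\max\bigl(|x|,\ \gamma^{-1}\limsup|x_n|\bigr).
\]
\end{lemma}

\begin{proof}
Let $\rho=\limsup|x_n|$. Pass to a subsequence along which $|x+x_n|$ tends to its
$\limsup$, and choose $|x_n^*|=1$ with $x_n^*(x+x_n)=|x+x_n|$. Pass to a further
subsequence with $x_n^*\to x^*$ weak$^*$ and, for $y_n=x_n^*-x^*$,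
$\|y_n\|\to\beta$. Since $|x^*+y_n|=1$, \eqref{eq:dual} gives
$|x^*|+\gamma\beta\le1$. In
\[
x_n^*(x+x_n)=x^*(x)+y_n(x)+x^*(x_n)+y_n(x_n)
\]
the second and third terms tend to $0$, and
$|y_n(x_n)|\le|y_n||x_n|\le\|y_n\||x_n|$. Hence
\[
\lim|x+x_n|\le|x^*||x|+\gamma\beta\cdot\frac{\rho}{\gamma}
\le\max(|x|,\rho/\gamma)\,(|x^*|+\gamma\beta)\le\max(|x|,\rho/\gamma).\qedhere
\]
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:A}

Lemma~\ref{lem:predual}, together with a shrinking basis, will give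
$X\simeq(\sum E_i)_0$ with finite-dimensional
$E_i$. This alone does not give $c_0$: the $E_i$ could be, say, $\ell_2^i$ (see
Remark~\ref{rem:l2}). Here the hypothesis on the dual enters a second time: since
$X^{**}\simeq\ell_\infty$, the $E_i$ embed as uniformly complemented subspaces of
spaces $\ell_\infty^k$. The
last step is the following theorem of Pe\l czy\'nski, which we prove
with constants for use in Section~\ref{sec:B}.

\begin{lemma}\label{lem:compl}
Let $Y\subset c_0$ be infinite-dimensional and the range of a projection of norm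
at most $v$. Then $d(Y,c_0)\le g(v)$, where $g(v)=400(1+v)^2$.
\end{lemma}

\begin{proof}
\emph{$Y$ contains a complemented copy of $c_0$.} Let $R_m$ now be the projection of
$c_0$ onto the first $m$ coordinates. As $\dim Y=\infty$, we find inductively
$0=m_0<m_1<\cdots$ and $y_k\in Y$, $\|y_k\|=1$, with $R_{m_{k-1}}y_k=0$ and
$\|y_k-R_{m_k}y_k\|\le2^{-k-1}$. Put $b_k=R_{m_k}y_k$. Since we use the sup norm
and $2^{-k-1}<1$, $\|b_k\|=1$; and $b_k$ is supported in $(m_{k-1},m_k]$. Let
$b_k^*$ be a unimodular multiple of a coordinate functional at a point of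
$(m_{k-1},m_k]$ with $b_k^*(b_k)=1$. Define $A_0,A:c_0\to c_0$ by $A_0e_k=b_k$,
$Ae_k=y_k$, and $Q:c_0\to c_0$ by $Qx=(b_k^*(x))_k$. Then $A_0$ is isometric,
$\|A-A_0\|\le\sum_k2^{-k-1}=\frac12$, $A(c_0)\subset Y$, $\|Q\|\le1$,
$QA_0=\mathrm{id}$. So $\|QA-\mathrm{id}\|\le\frac12$, and
$B=(QA)^{-1}Q|_Y:Y\to c_0$ satisfies $BA=\mathrm{id}$, $\|B\|\le2$,
$\|A\|\le\frac32$.

Let $Y_1=\ker B$. The map $y\mapsto(By,\,y-ABy)$ from $Y$ to
$c_0\oplus_\infty Y_1$ has norm at most $4$, and its inverse
$(\xi,y_1)\mapsto A\xi+y_1$ has norm at most $\frac52$. Let $Y_2$ be the kernel of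
the given projection $P$. The map $x\mapsto(Px,x-Px)$ from $c_0$ to
$Y\oplus_\infty Y_2$ has norm at most $1+v$, and its inverse has norm at most $2$.

\emph{Decomposition.} We use $\oplus=\oplus_\infty$, write $c_0(W)$ for the
$c_0$-sum of countably many copies of $W$, and write $\simeq_r$ for
isomorphism with distance at most $r$ and $=$ for isometry. The maps above also act
on summands and on copies in a $c_0$-sum, with the same bounds. So
\[
Y\simeq_{10}c_0\oplus Y_1=c_0\oplus c_0\oplus Y_1\simeq_{10}c_0\oplus Y,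
\]
\[
c_0=c_0(c_0)\simeq_{2(1+v)}c_0(Y\oplus Y_2)=Y\oplus c_0(Y)\oplus c_0(Y_2)
=Y\oplus c_0(Y\oplus Y_2)\simeq_{2(1+v)}Y\oplus c_0(c_0)=Y\oplus c_0 .
\]
Hence $d(Y,c_0)\le100\cdot4(1+v)^2$.
\end{proof}

We also use the following theorem of Johnson, Rosenthal and Zippin. A basis of $X$
with partial sum projections $P_n$ is \emph{shrinking} if $P_n^*x^*\to x^*$ in norm
for every $x^*\in X^*$.

\begin{theorem}[\cite{JRZ}]\label{thm:JRZ}
If $X^*$ has a basis, then $X$ has a shrinking basis.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A}]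
(ii)$\Rightarrow$(i). Let $\kappa$ be admissible, let $(x_n)$
be weakly Cauchy and $(u_k)$ the corresponding sequence. By the choice of signs in
\eqref{eq:kappa},
$\sum_k|\mathrm{Re}\,x^*(u_k)|\le\kappa\sup_m\|x_m\|\|x^*\|$, and likewise for
the imaginary parts. So $\sum_k|x^*(u_k)|<\infty$ for all $x^*$.

(i)$\Rightarrow$(ii). Combine Lemma~\ref{lem:bidual}\,(3) and (2).

(iii)$\Rightarrow$(ii) and the inequality. The inequality is trivial if
$d(X,c_0)=\infty$. Let $V:c_0\to X$ be an isomorphism. An
element of $X^{**}$ is $x^{**}=V^{**}h$ with $h\in\ell_\infty$; put $u_k=h_kVe_k$.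
Then $\sum u_k=x^{**}$ weak$^*$, and
$\|\sum_{k\le n}\varepsilon_ku_k\|\le\|V\|\|h\|\le\|V\|\|V^{-1}\|\|x^{**}\|$ for
$|\varepsilon_k|\le1$. By Lemma~\ref{lem:bidual}\,(2),
$\kappa_u(X)\le\|V\|\|V^{-1}\|$. The infimum over $V$ gives
$\kappa_u(X)\le d(X,c_0)$, and $d(X^*,\ell_1)\le d(X,c_0)$ follows by passing to
adjoints.

(ii)$\Rightarrow$(iii). By Lemma~\ref{lem:bidual}\,(1), $X$ satisfies
$(\mathrm B_K)$ for some $K$. The standing assumptions of Section~\ref{sec:one} hold
with $Z=\ell_1$ and $S:X^*\to\ell_1$ a multiple of an isomorphism. We use the norm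
$|\cdot|$ of Proposition~\ref{prop:norm} on $X$; recall $\gamma\le\frac12$. By
Theorem~\ref{thm:JRZ}, $X$ has a shrinking basis. Let $P_n$ be its partial sum
projections, $P_0=0$, and $M=\sup_n|P_n|$.

\emph{Claim. For all $m\ge1$ and $\varepsilon>0$ there is $n>m$ with
$|x+y|\le(1+\varepsilon)\max(|x|,|y|/\gamma)$ for all $x\in P_mX$,
$y\in(I-P_n)X$.} Otherwise, by homogeneity, for each $n>m$ there are
$x_n\in P_mX$ and $y_n\in(I-P_n)X$ with $\max(|x_n|,|y_n|/\gamma)=1$ and
$|x_n+y_n|>1+\varepsilon$. As $P_mX$ is finite-dimensional, we may pass to a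
subsequence with $x_n\to x\in P_mX$, $|x|\le1$. Since $P_ny_n=0$, $(y_n)$ is
bounded and the basis is
shrinking, $x^*(y_n)=(x^*-P_n^*x^*)(y_n)\to0$ for every $x^*$, so $(y_n)$ is
weakly null. Lemma~\ref{lem:predual} gives
$\limsup|x_n+y_n|=\limsup|x+y_n|\le\max(|x|,\gamma^{-1}\limsup|y_n|)\le1$, a
contradiction.

\emph{$X$ is a $c_0$-sum.} Choose $0=n_0<n_1<n_2<\cdots$ such that the Claim holds
with $(m,n,\varepsilon)=(n_i,n_{i+1},2^{-i})$ for all $i\ge1$. Put
$Q_i=P_{n_i}-P_{n_{i-1}}$, $E_i=Q_iX$. The Claim needs a gap between the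
supports of $x$ and $y$, so we treat odd and even indices separately. Let
$x_i\in E_i$ and $w_j=\sum_{i\le j}x_{2i-1}$. Then $w_j\in P_{n_{2j-1}}X$ and
$x_{2j+1}\in(I-P_{n_{2j}})X$, so
\[
|w_{j+1}|\le(1+2^{-(2j-1)})\max\bigl(|w_j|,|x_{2j+1}|/\gamma\bigr).
\]
Since $\prod_i(1+2^{-i})\le e$ and $\gamma\le1$, induction gives
$|w_j|\le\frac e\gamma\max_{i\le j}|x_{2i-1}|$. For $w'_j=\sum_{i\le j}x_{2i}$ we
have $w'_j\in P_{n_{2j}}X$, $x_{2j+2}\in(I-P_{n_{2j+1}})X$, and the Claim with
$\varepsilon=2^{-2j}$ gives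
$|w'_j|\le\frac e\gamma\max_{i\le j}|x_{2i}|$ in the same way. Together with
$|Q_i|\le2M$ this yields
\[
\frac1{2M}\max_{i\le j}|x_i|\le\Bigl|\sum_{i\le j}x_i\Bigr|
\le\frac{2e}\gamma\max_{i\le j}|x_i| .
\]
As $\bigcup_j(E_1+\dots+E_j)$ is dense in $X$, the map $(x_i)\mapsto\sum x_i$,
defined on finitely supported sequences,
extends to an isomorphism of $(\sum E_i)_0$ onto $X$.

\emph{The $E_i$ factor uniformly through spaces $\ell_\infty^k$.} Let
$J:X\to X^{**}$ be the canonical embedding and $U:X^{**}\to\ell_\infty$ an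
isomorphism, which exists because $X^*\simeq\ell_1$. Put
$A_i=UJ|_{E_i}:E_i\to\ell_\infty$ and
$B_i=Q_i^{**}U^{-1}:\ell_\infty\to E_i^{**}=E_i$, where $Q_i$ is regarded as an
operator from $X$ to $E_i$. Then
$B_iA_i=Q_i^{**}J|_{E_i}=\mathrm{id}_{E_i}$, and $\|A_i\|,\|B_i\|\le\Lambda$ for
some $\Lambda\ge1$ and all $i$. Fix $i$. The functionals $\phi_r(x)=(A_ix)_r$,
$r\in\mathbb N$, form a bounded set in the finite-dimensional space $E_i^*$. So
there are a partition $\mathbb N=I_1\cup\dots\cup I_{k_i}$ into finitely many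
nonempty sets and points $r_l\in I_l$ with
$\|\phi_r-\phi_{r_l}\|\le1/(2\Lambda)$ for $r\in I_l$. Let
\[
\alpha_i:E_i\to\ell_\infty^{k_i},\ \ \alpha_ix=\bigl((A_ix)_{r_l}\bigr)_l,\qquad
\iota:\ell_\infty^{k_i}\to\ell_\infty,\ \ \iota(\xi)=\sum_l\xi_l1_{I_l},\qquad
\beta_i'=B_i\iota .
\]
Then $\|\iota\alpha_i-A_i\|\le1/(2\Lambda)$, so
$\|\beta_i'\alpha_i-\mathrm{id}_{E_i}\|=\|B_i(\iota\alpha_i-A_i)\|\le\frac12$.
With $\beta_i=(\beta_i'\alpha_i)^{-1}\beta_i'$ we have
$\beta_i\alpha_i=\mathrm{id}_{E_i}$, $\|\alpha_i\|\le\Lambda$,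
$\|\beta_i\|\le2\Lambda$.

\emph{Conclusion.} The direct sums $\alpha$ of the $\alpha_i$ and $\beta$ of the
$\beta_i$ satisfy $\beta\alpha=\mathrm{id}$. So $\alpha$ is an isomorphism of
$(\sum E_i)_0\simeq X$ onto the range of the projection $\alpha\beta$ on
$(\sum\ell_\infty^{k_i})_0=c_0$. This range is infinite-dimensional because $X$ is,
and by Lemma~\ref{lem:compl} it is isomorphic to $c_0$.
\end{proof}

\section{Proof of Theorem \ref{thm:B}}\label{sec:B}

The choice of the basis and the blocks above gives no control of constants. The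
bound follows from Theorem~\ref{thm:A} by putting a sequence of counterexamples
into one space.

\subsection{The uniform bound}

Suppose that for some $D,\kappa$ the distances $d(X,c_0)$ are unbounded on the
isomorphic preduals $X$ of $\ell_1$ with $d(X^*,\ell_1)\le D$,
$\kappa_u(X)\le\kappa$. Choose such $X_n$ with $d(X_n,c_0)>n$ and let
$X=(\sum X_n)_0$. Then $X^*=(\sum X_n^*)_1$ is isomorphic to
$(\sum\ell_1)_1=\ell_1$, since the $X_n^*$ are uniformly isomorphic to $\ell_1$.

The constant $\kappa+1$ is admissible for all $X_n$, so by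
Lemma~\ref{lem:bidual}\,(1) all $X_n$ satisfy $(\mathrm B_K)$ with
$K=2(\kappa+1)$. We show that $X$ does too. Let
$x^{**}=(x_n^{**})_n\in X^{**}=(\sum X_n^{**})_\infty$, and let
$\sum_ku^n_k=x_n^{**}$ be series as in $(\mathrm B_K)$ for $X_n$. To obtain terms
in the $c_0$-sum we shift the $n$-th series by $n-1$ places: let $v_j\in X$ have
$n$-th coordinate $u^n_{j-n+1}$ for $n\le j$ and $0$ for $n>j$. For
$|\varepsilon_j|\le1$, the $n$-th coordinate of $\sum_{j\le m}\varepsilon_jv_j$ is
$\sum_{k\le m-n+1}\varepsilon_{k+n-1}u^n_k$, so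
$\|\sum_{j\le m}\varepsilon_jv_j\|\le K\sup_n\|x_n^{**}\|=K\|x^{**}\|$. The partial
sums of $\sum v_j$ tend to $x^{**}$ weak$^*$ in each coordinate, hence, being
bounded, on all of $X^*=(\sum X_n^*)_1$. This is $(\mathrm B_K)$.

By Lemma~\ref{lem:bidual}\,(2), $\kappa_u(X)<\infty$, and Theorem~\ref{thm:A}
gives an isomorphism $V:X\to c_0$. Let $v=\|V\|\|V^{-1}\|$. The space $Y_n=VX_n$
is infinite-dimensional, $d(X_n,Y_n)\le v$, and $Y_n$ is the range of the
projection $V\pi_nV^{-1}$ of norm at most $v$, where $\pi_n$ is the coordinate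
projection of $X$ onto $X_n$. By Lemma~\ref{lem:compl}, $d(X_n,c_0)\le v\,g(v)$ for
all $n$, a contradiction. So the supremum of $d(X,c_0)$ over the class is
finite for all $D,\kappa$, and we take it as $F(D,\kappa)$ (with the value $1$
if the class is empty).

\subsection{Dependence on $d(X^*,\ell_1)$}

The \emph{projection constant} of a finite-dimensional space $G$ is the
infimum of the numbers $r$ such that $G$ is the range of a projection of norm
at most $r$ in every space $W\supset G$. We use that it tends to infinity for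
$G=\ell_2^n$.

\begin{lemma}\label{lem:proj}
If $X\supset\ell_2^n$ and there is a norm-one projection $Q:X\to\ell_2^n$, then
$d(X,c_0)$ is at least the projection constant of $\ell_2^n$.
\end{lemma}

\begin{proof}
Let $V:X\to c_0$ be an isomorphism and $\ell_2^n\subset W$. By the Hahn--Banach
theorem, applied in each coordinate, $V|_{\ell_2^n}:\ell_2^n\to c_0\subset\ell_\infty$
extends to $\widetilde V:W\to\ell_\infty$ with the same norm. Then
$(QV^{-1})^{**}\widetilde V:W\to\ell_2^n$ has norm at most $\|V\|\|V^{-1}\|$, and for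
$x\in\ell_2^n$ its value is $QV^{-1}Vx=x$. So it is a projection of $W$ onto
$\ell_2^n$.
\end{proof}

Let $X_n=\ell_2^n\oplus_\infty c_0$. Then $X_n^*=\ell_2^n\oplus_1\ell_1\simeq\ell_1$.
For $x^{**}=(x,h)\in\ell_2^n\oplus_\infty\ell_\infty$ the series with
$u_1=(x,h_1e_1)$, $u_k=(0,h_ke_k)$ for $k\ge2$ shows that $(\mathrm B_1)$ holds. So
$\kappa_u(X_n)=1$, while $d(X_n,c_0)\to\infty$ by Lemma~\ref{lem:proj}.

\subsection{Dependence on $\kappa_u(X)$}

Let $X_n=C[0,\omega^n]$, $n\ge1$. Then $X_n^*$ is isometric to $\ell_1$, and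
$X_n\simeq c_0$ by \cite{BP}, so $\kappa_u(X_n)<\infty$ by Theorem~\ref{thm:A}.
Suppose that $d(X_n,c_0)$ were bounded. Then
$(\sum_nC[0,\omega^n])_0\simeq c_0(c_0)=c_0$. Now $[0,\omega^\omega)$ is the
disjoint union of the compact clopen sets $[0,\omega]$ and $(\omega^n,\omega^{n+1}]$,
$n\ge1$. The map $\xi\mapsto\omega^n+1+\xi$ is an order isomorphism, and hence a
homeomorphism, of $[0,\omega^{n+1}]$ onto $(\omega^n,\omega^{n+1}]$, because
$\omega^n+1+\omega^{n+1}=\omega^{n+1}$. So the $c_0$-sum above is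
$C_0([0,\omega^\omega))$, and, with $\mathbb K$ the scalar field,
\[
C[0,\omega^\omega]\simeq C_0([0,\omega^\omega))\oplus\mathbb K
\simeq c_0\oplus\mathbb K\simeq c_0 ,
\]
which contradicts \cite{BP}. This completes the proof of Theorem~\ref{thm:B}.
\qed

\section{Duals embedded in $\ell_1$-sums}\label{sec:embed}

The results of this section are not used above.

\begin{remark}
Let $X\ne0$ have property (u) and let $X^*$ embed isomorphically in some
$(\sum G_i)_1$ with $\dim G_i<\infty$. Then $X^*$ is separable, $(\mathrm B_K)$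
holds for some $K$ by Lemma~\ref{lem:bidual}\,(3), and Sections
\ref{sec:one}--\ref{sec:norm} apply. For weak$^*$-null $(y_n)$, pass to a
subsequence along which $|y_n|$ tends to its original $\limsup$ and $|x^*+y_n|$ and
$\|y_n\|$ converge. Since $\|y\|\ge|y|$ for $y\in X^*$, \eqref{eq:dual} gives
\[
\limsup|x^*+y_n|\ge|x^*|+\gamma\limsup|y_n|
\qquad(x^*\in X^*,\ (y_n)\text{ weak$^*$-null}).
\]
A theorem of Godefroy, Kalton and Lancien \cite{GKL}, which we do not prove here,
states that a separable space with an equivalent norm whose dual norm has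
this property for some $\gamma>0$ embeds isomorphically in $c_0$. Relying on it,
we conclude that $X$ embeds in $c_0$.
\end{remark}

\begin{remark}\label{rem:l2}
Under these weaker hypotheses $X$ need not be isomorphic to $c_0$. Let
$X=(\sum\ell_2^n)_0$. Its dual is $(\sum\ell_2^n)_1$, and expanding
$h\in X^{**}=(\sum\ell_2^n)_\infty$ into its coordinates $h_n\in\ell_2^n$ shows
that $(\mathrm B_1)$ holds. But $X$ has norm-one projections onto every $\ell_2^n$,
so $d(X,c_0)=\infty$ by Lemma~\ref{lem:proj}.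
\end{remark}

\begin{thebibliography}{9}

\bibitem{BP}
Bessaga and Pe\l czy\'nski,
Studia Math. \textbf{19} (1960).

\bibitem{GKL}
Godefroy, Kalton, and Lancien,
GAFA \textbf{10} (2000).

\bibitem{JRZ}
Johnson, Rosenthal, and Zippin,
Israel J. Math. \textbf{9} (1971).

\bibitem{UI}
\emph{Unconditional Ideals In Banach Spaces},
\url{http://erepository.kibu.ac.ke/bitstream/handle/123456789/865/Musundi_Unconditional%20ideals%20in%20Banach%20spaces.pdf?sequence=1&isAllowed=y}

\end{thebibliography}

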